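\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Higher cohomology on Lusztig's quiver flag bundles\\ and the Tits form}

\begin{abstract}
Lusztig attaches to a quiver, a word in its vertices and a sequence of dimensions a vector bundle $Z$ over a product of partial flag varieties. Orr and Shimozono conjectured that natural vector bundles on $Z$ given by dominant weights have no higher cohomology. We show that this is false, already for the structure sheaf over the quiver with two vertices and three parallel arrows. For acyclic quivers and two-step words, where $Z$ is a universal quiver Grassmannian, we bound the degrees in which cohomology can occur in terms of the Tits form, show that the bound is attained for an explicit family of dimension vectors, and deduce that the predicted vanishing holds for all two-step data if and only if the Tits form is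 positive semidefinite.
\end{abstract}

\section{The question and the results}

Everything is over $\mathbb C$, and quivers are finite.

\subsection{Lusztig's varieties}

Let $Q=(I,\Omega)$ be a quiver. Fix a word $\mathbf i=(i_1,\dots,i_\ell)\in I^\ell$ and $\mathbf a=(a_1,\dots,a_\ell)\in\mathbb Z_{\ge0}^\ell$. Put $d_i=\sum_{k:\,i_k=i}a_k$, $V_i=\mathbb C^{d_i}$,
\[
R=\mathrm{Rep}^d(Q)=\bigoplus_{(i\to j)\in\Omega}\mathrm{Hom}(V_i,V_j),\qquad G=\prod_{i\in I}GL_{d_i}.
\]
Let $X=X_{\mathbf i,\mathbf a}$ be the variety of flags of $I$-graded subspaces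
\[
\textstyle\bigoplus_{i}V_i=F_1\supset F_2\supset\dots\supset F_\ell\supset F_{\ell+1}=0
\]
such that $F_k/F_{k+1}$ has dimension $a_k$ at the vertex $i_k$ and $0$ at the others. It is a product over $i\in I$ of partial flag varieties of $V_i$. Lusztig's variety is
\[
Z=Z_{\mathbf i,\mathbf a}=\{(F_\bullet,x)\in X\times R:\ x(F_k)\subset F_{k+1}\text{ for all }k\}.
\]
For a fixed flag the conditions on $x$ are linear, and $G$ acts transitively on $X$. So the projection $\pi:Z\to X$ is a $G$-equivariant vector bundle: $Z$ is the total space of a subbundle $E\subset R\otimes\mathcal O_X$.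

Let $\mu=(\mu_1,\dots,\mu_\ell)$, where $\mu_k\in\mathbb Z^{a_k}$ is weakly decreasing, and let $W_\mu$ be the bundle on $X$ with fiber $\bigotimes_kV_{\mu_k}(F_k/F_{k+1})$ at $F_\bullet$; here $V_\lambda(-)$ is the irreducible representation of highest weight $\lambda$ of the general linear group of the space in question. We say that $\mu$ \emph{concatenates to a dominant $G$-weight} if for each $i\in I$ the sequences $\mu_k$ with $i_k=i$, written one after another in increasing order of $k$, form a weakly decreasing sequence in $\mathbb Z^{d_i}$.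

\medskip\noindent\textbf{Conjecture} (Orr--Shimozono, \cite{slides}). \emph{If $\mu$ concatenates to a dominant $G$-weight, then $H^p(Z_{\mathbf i,\mathbf a},\pi^*W_\mu)=0$ for all $p>0$.}

\subsection{What vanishing means, and what one would guess}

Since $\pi$ is affine with $\pi_*\mathcal O_Z=\bigoplus_{n\ge0}S^nE^*$, every vector bundle $W$ on $X$ satisfies
\begin{equation}\label{eq:affine}
H^p(Z,\pi^*W)=\bigoplus_{n\ge0}H^p(X,S^nE^*\otimes W).
\end{equation}
For $G$-equivariant $W$, the graded Euler characteristic of the right side is a power series in a grading variable with coefficients in the representation ring of $G$. If the higher cohomology vanishes, it is the character of a graded $G$-module, so every irreducible character occurs in it with nonnegative coefficients. Vanishing thus implies a positivity statement.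

If $Q$ has no arrows, then $Z=X$ and the conjecture follows from the Borel--Weil--Bott theorem. For the Jordan quiver with all $a_k=1$ the conditions say that $x$ is strictly triangular with respect to a full flag; so $Z$ is the cotangent bundle of the flag variety, and with the above convention a dominant $\mu$ gives the line bundle that has nonzero sections. The conjecture is known in this case (Broer), for the cyclic quiver with all $a_k=1$ (Panyushev; Finkelberg--Ionov), and for every quiver when $\mu$ is sufficiently dominant (Panyushev); see \cite{slides}.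

In general $E^*$ is a quotient of the trivial bundle $R^*\otimes\mathcal O_X$, so all $S^nE^*$ in \eqref{eq:affine} are globally generated, and so is $W_\mu$ if $\mu$ concatenates to a dominant weight. One may hope that such positivity kills higher cohomology. But global generation alone does not do this. (On $\mathbb P^1\times\mathbb P^1$ the sections of $\mathcal O(2,2)$ embed $\mathcal O(-2,-2)$ as a subbundle of $\mathcal O^{\oplus9}$; the quotient is globally generated and has $H^1\cong H^2(\mathcal O(-2,-2))\ne0$.) In fact the hope fails.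

\begin{theorem}\label{thm:counter}
Let $Q$ have vertices $1,2$ and three arrows $1\to2$. Take $\mathbf i=(1,2,1,2)$, $\mathbf a=(2,1,1,2)$ and $\mu=0$, so that $d=(3,3)$. Then $H^1(Z_{\mathbf i,\mathbf a},\mathcal O)$ is a free module of rank one over $A=\mathbb C[\mathrm{Rep}^d(Q)]$. In particular it is nonzero, and the conjecture is false.
\end{theorem}

\subsection{When it fails, and in which degrees}\label{sec:results}

Let $Q$ be acyclic, with vertices labeled $1,\dots,N$ so that $i<j$ for every arrow $i\to j$. For $e,f\in\mathbb Z_{\ge0}^N$ let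
\[
Z_{e,f}=Z_{\mathbf i,\mathbf a},\qquad \mathbf i=(1,\dots,N,1,\dots,N),\quad \mathbf a=(f_1,\dots,f_N,e_1,\dots,e_N).
\]
We call these words \emph{two-step}. Section~\ref{sec:twostep} shows that $Z_{e,f}$ is the universal quiver Grassmannian of $e$-dimensional subrepresentations of $(e+f)$-dimensional representations. Let
\[
\tau_Q(x)=\sum_ix_i^2-\sum_{a:i\to j}x_ix_j=x^TMx,\qquad M=\bigl(\delta_{ij}-\#\{i\to j\}\bigr)_{i,j},\qquad C=M+M^T.
\]
Here $\tau_Q$ is the Tits form, and $\tau_Q(x)=\frac12x^TCx$. Inequalities between vectors are entrywise.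

\begin{theorem}\label{thm:bound}
Let $Q$ be acyclic and let $\mu$ concatenate to a dominant weight. Then $H^p(Z_{e,f},\pi^*W_\mu)=0$ for all
\[
p>\max\{-\tau_Q(\rho):\ \rho\in\mathbb Z_{\ge0}^N,\ \rho_i\le\min(e_i,f_i)\text{ for all }i\}.
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $Q$ be acyclic.
\begin{enumerate}
\item[(a)] If $e,f\in\mathbb Z_{\ge0}^N$ satisfy $Mf+M^Te=0$ and $\tau_Q(e)<0$, then $H^p(Z_{e,f},\mathcal O)\neq0$ for some $p\ge-\tau_Q(e)>0$.
\item[(b)] If $e\in\mathbb Z_{\ge0}^N$ satisfies $Ce\le0$, then $f:=-M^{-1}M^Te$ lies in $\mathbb Z_{\ge0}^N$ and $f\ge e$. The largest $p$ with $H^p(Z_{e,f},\mathcal O)\ne0$ is exactly $-\tau_Q(e)$, which equals the bound of Theorem~\ref{thm:bound}.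
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:dichotomy}
For an acyclic quiver $Q$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\tau_Q$ is positive semidefinite, i.e.\ every connected component of $Q$ is a Dynkin or extended Dynkin quiver of type $ADE$;
\item[(ii)] $H^p(Z_{e,f},\pi^*W_\mu)=0$ for all $p>0$, all $e,f$ and all $\mu$ concatenating to a dominant weight;
\item[(iii)] $H^p(Z_{e,f},\mathcal O)=0$ for all $p>0$ and all $e,f$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:sub}
The conjecture fails for every quiver that has an acyclic full subquiver whose Tits form is not positive semidefinite.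
\end{corollary}

Indeed, a two-step word in the vertices of the subquiver $Q'$ gives $d_i=0$ at all other vertices. So only arrows between vertices of $Q'$ matter; since $Q'$ is full, $Z_{\mathbf i,\mathbf a}$ is the same for both quivers. By Theorem~\ref{thm:dichotomy} applied to $Q'$, vanishing fails for some such word and $\mu=0$. For Dynkin and extended Dynkin quivers we make no claim about words that are not two-step.

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $V_1=V_2=\mathbb C^3$. A flag of the given type is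
\[
F_1=V_1\oplus V_2\ \supset\ F_2=L\oplus V_2\ \supset\ F_3=L\oplus H\ \supset\ F_4=H\ \supset\ 0
\]
with $L\subset V_1$ a line and $H\subset V_2$ a plane, so $X=\mathbb P^2\times\mathbb P^2$. Let $x=(x_1,x_2,x_3)$ with $x_s:V_1\to V_2$. The conditions $x(F_1)\subset F_2$ and $x(F_4)=0$ are automatic, and $x(F_2)\subset F_3$ and $x(F_3)\subset F_4$ both say that $x_s(L)\subset H$ for all $s$. Thus
\[
Z=\{(L,H,x):\ x_s(L)\subset H,\ s=1,2,3\}.
\]

The line bundle $\mathrm{Hom}(L,V_2/H)$ on $X$ is $\mathcal O(1,1)$. The map
\[
R\otimes\mathcal O_X\to\mathcal O(1,1)^{\oplus3},\qquad x\mapsto\bigl(L\hookrightarrow V_1\xrightarrow{x_s}V_2\twoheadrightarrow V_2/H\bigr)_{s=1,2,3}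
\]
is a surjection of bundles, and $Z$ is the total space of its kernel. So $Z\subset X\times R$ is smooth of codimension $3$ and is the zero scheme of a section of the pullback of $\mathcal O(1,1)^{\oplus3}$, a bundle of rank $3$. The section is therefore regular, and the Koszul complex
\[
0\to\mathcal O(-3,-3)\to\mathcal O(-2,-2)^{3}\to\mathcal O(-1,-1)^{3}\to\mathcal O\to\mathcal O_Z\to0
\]
on $X\times R$ is exact. As $R$ is affine, $H^q(X\times R,\mathcal O(-j,-j))=H^q(X,\mathcal O(-j,-j))\otimes A$. By the K\"unneth formula this is zero for all $q$ if $j=1,2$; for $j=3$ it is $A$ in degree $q=4$ only; for $j=0$ it is $A$ in degree $q=0$ only.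

Let $\mathcal I=\ker(\mathcal O\to\mathcal O_Z)$ and $\mathcal C=\ker(\mathcal O(-1,-1)^3\to\mathcal I)$. The Koszul complex breaks into the short exact sequences
\begin{gather*}
0\to\mathcal I\to\mathcal O\to\mathcal O_Z\to0,\qquad 0\to\mathcal C\to\mathcal O(-1,-1)^3\to\mathcal I\to0,\\
0\to\mathcal O(-3,-3)\to\mathcal O(-2,-2)^3\to\mathcal C\to0,
\end{gather*}
whose long exact sequences give $A$-linear isomorphisms
\[
H^1(Z,\mathcal O_Z)\cong H^2(\mathcal I)\cong H^3(\mathcal C)\cong H^4(\mathcal O(-3,-3))\cong A.
\]
The weight $\mu=0$ concatenates to a dominant weight and $W_0=\mathcal O$, so the conjecture fails.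
\end{proof}

The mechanism is that a class in $H^4$ of the third exterior power moves down three steps and arrives in degree $4-3=1$.

\begin{remark}[Why three arrows]
Take instead $m\ge2$ arrows $1\to2$ with $\mathbf a=(m-1,1,1,m-1)$, so that $X=\mathbb P^{m-1}\times\mathbb P^{m-1}$ parametrizes a line $L\subset\mathbb C^m$ and a hyperplane $H\subset\mathbb C^m$, and $Z$ is cut out by a regular section of $\mathcal O(1,1)^{\oplus m}$. For $0<j<m$ the bundle $\mathcal O(-j,-j)$ has no cohomology, while $\mathcal O(-m,-m)=\omega_X$ has cohomology in degree $2m-2$ only. This class lands in degree $(2m-2)-m=m-2$. For $m=2$ that is degree $0$, where it does no harm; for $m\ge3$ the argument above gives $H^{m-2}(Z,\mathcal O)\cong A$.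
\end{remark}

\begin{remark}[The elliptic curve behind the class]\label{rem:cubic}
Consider the other projection $\phi:Z\to R$ in Theorem~\ref{thm:counter}, and write $Z_x=\phi^{-1}(x)$. A line $L=\mathbb Cv$ extends to a point of $Z_x$ exactly when $\det(x_1v,x_2v,x_3v)=0$, which is a cubic condition on $v$. Hence $\phi$ is surjective. Since $Z$ is smooth and $\dim Z-\dim R=\dim X-3=1$, for general $x$ the fiber $Z_x$ is a smooth curve. It is the zero scheme of a section of $\mathcal O(1,1)^{\oplus3}$ on $X$, so by adjunction $\omega_{Z_x}\cong(\omega_X\otimes\mathcal O(3,3))|_{Z_x}=\mathcal O_{Z_x}$. The Koszul complex on $X$ gives $H^0(Z_x,\mathcal O)=\mathbb C$, so $Z_x$ is connected, and it has genus one. Now $H^1(Z,\mathcal O)$ is the space of sections of the coherent sheaf $R^1\phi_*\mathcal O_Z$ over the affine space $R$, and over a dense open set this sheaf is locally free with fibers $H^1(Z_x,\mathcal O)\ne0$. So $H^1(Z,\mathcal O)$ is nonzero because the general fiber of $Z\to R$ is a curve of genus one.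
\end{remark}

\section{A criterion on the flag variety}

The computation above suggests looking for classes in $H^q$ of a $j$-th exterior power with $q>j$. We now show that, for every $Z_{\mathbf i,\mathbf a}$, this decides exactly whether vanishing holds. Let
\[
K=\bigl((R\otimes\mathcal O_X)/E\bigr)^*=\ker(R^*\otimes\mathcal O_X\to E^*).
\]

\begin{proposition}\label{prop:criterion}
Let $W$ be a vector bundle on $X$. If $H^q(X,\Lambda^jK\otimes W)=0$ for all $q$ and $j$, then $H^\bullet(Z,\pi^*W)=0$. Otherwise put
\[
D=\max\{q-j:\ H^q(X,\Lambda^jK\otimes W)\ne0\}.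
\]
Then $H^p(Z,\pi^*W)=0$ for $p>D$, and $H^D(Z,\pi^*W)\neq0$.
\end{proposition}

\begin{proof}
For each $n\ge0$ there is an exact Koszul complex
\[
0\to\Lambda^nK\otimes W\to\dots\to\Lambda^jK\otimes S^{n-j}R^*\otimes W\to\dots\to S^nR^*\otimes W\to S^nE^*\otimes W\to0.
\]
(Locally $R^*\otimes\mathcal O_X\cong K\oplus E^*$, and up to the factor $W$ the sum over $n$ of these complexes is the Koszul complex of $K$, which resolves $\mathcal O_X$, tensored with $S^\bullet E^*$.) It gives a spectral sequence
\[
E_1^{-j,q}=H^q(X,\Lambda^jK\otimes W)\otimes S^{n-j}R^*\ \Longrightarrow\ H^{q-j}(X,S^nE^*\otimes W),\qquad d_r:E_r^{-j,q}\to E_r^{-j+r,\,q-r+1},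
\]
with columns $0\le j\le n$. If all groups $H^q(X,\Lambda^jK\otimes W)$ vanish, then so do all abutments, and \eqref{eq:affine} gives $H^\bullet(Z,\pi^*W)=0$. Otherwise all terms of total degree $q-j>D$ vanish, which with \eqref{eq:affine} gives $H^p(Z,\pi^*W)=0$ for $p>D$.

For the last claim we must find a class of total degree $D$ that survives. The idea is to choose $n$ so that this class sits in the leftmost column. Pick any $j_0$ with $H^{j_0+D}(X,\Lambda^{j_0}K\otimes W)\ne0$ and take $n=j_0$. The term $E_1^{-j_0,\,j_0+D}$ equals this group, since $S^0R^*=\mathbb C$. It receives no differentials, because there are no columns further left, and its outgoing differentials land in total degree $D+1$, where everything is zero. So it survives to $E_\infty$ and is a nonzero subquotient of $H^D(X,S^{j_0}E^*\otimes W)$, which is a summand of $H^D(Z,\pi^*W)$.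
\end{proof}

In particular, $H^p(Z,\pi^*W)=0$ for all $p>0$ if and only if $H^q(X,\Lambda^jK\otimes W)=0$ whenever $q>j$. In Theorem~\ref{thm:counter} we have $K=\mathcal O(-1,-1)^{\oplus3}$, and the proof shows that the class first appears in $H^1(X,S^3E^*)$.

\section{Two-step words and quiver Grassmannians}\label{sec:twostep}

From now on $Q$ is acyclic and labeled as in Section~\ref{sec:results}. A flag of the type defining $Z_{e,f}$ amounts to subspaces $S_i\subset V_i=\mathbb C^{e_i+f_i}$ with $\dim S_i=e_i$, namely
\[
F_k=\bigoplus_{i<k}S_i\oplus\bigoplus_{i\ge k}V_i\quad(1\le k\le N),\qquad F_{N+k}=\bigoplus_{i\ge k}S_i\quad(1\le k\le N).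
\]
Let $x_a$ be the component of $x$ at an arrow $a:i\to j$; recall that $i<j$.
\begin{itemize}
\item For $k\le N$ and $i\ge k$, the condition $x(F_k)\subset F_{k+1}$ reads $x_a(V_i)\subset V_j$, because $j\ge k+1$. It is automatic.
\item For $i<k\le N$ it reads $x_a(S_i)\subset S_j$ if $j\le k$, and $x_a(S_i)\subset V_j$ if $j>k$. The value $k=j$ does occur, because $i<j\le N$.
\item For $F_{N+k}$ it reads $x_a(S_i)\subset S_j$ if $i\ge k$, because then $j\ge k+1$; there is no condition if $i<k$.
\end{itemize}
So $Z_{e,f}=\{((S_i)_i,x):\ x_a(S_i)\subset S_j\text{ for every arrow }a:i\to j\}$: its fiber over $x\in R$ is the quiver Grassmannian of $e$-dimensional subrepresentations of $x$.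

Let $\mathcal S_i$ and $\mathcal Q_i=V_i/\mathcal S_i$ denote the tautological bundles of ranks $e_i$ and $f_i$. Then $X=\prod_i\mathrm{Gr}(e_i,V_i)$, and $(R\otimes\mathcal O_X)/E=\bigoplus_{a:i\to j}\mathrm{Hom}(\mathcal S_i,\mathcal Q_j)$, so
\begin{equation}\label{eq:K}
K=\bigoplus_{a:i\to j}\mathcal S_i\otimes\mathcal Q_j^*.
\end{equation}
In particular
\begin{equation}\label{eq:dim}
\dim X-\mathrm{rank}\,K=\sum_ie_if_i-\sum_{a:i\to j}e_if_j=e^TMf.
\end{equation}
The $k$-th quotient of the flag is $\mathcal Q_k$ for $k\le N$, and the $(N+k)$-th is $\mathcal S_k$. Writing $\mu_i'=\mu_i$ and $\mu_i''=\mu_{N+i}$ we get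
\[
W_\mu=\bigotimes_iV_{\mu_i'}(\mathcal Q_i)\otimes V_{\mu_i''}(\mathcal S_i),
\]
and $\mu$ concatenates to a dominant weight exactly when each $(\mu_i',\mu_i'')$ is weakly decreasing.

We use Bott's theorem in the following form (e.g.\ \cite[Cor.~4.1.9]{Weyman}). Let $\dim V=e+f$, and let $\eta\in\mathbb Z^f$, $\kappa\in\mathbb Z^e$ be weakly decreasing. Consider the bundle $V_\eta(\mathcal Q)\otimes V_\kappa(\mathcal S)$ on $\mathrm{Gr}(e,V)$ and the sequence
\[
\beta=(\eta,\kappa)+(e+f-1,\dots,1,0).
\]
If $\beta$ has a repeated entry, all cohomology of the bundle vanishes. Otherwise the cohomology is nonzero in exactly one degree, the number of inversions $\#\{k<l:\beta_k<\beta_l\}$.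

\section{The upper bound}

\subsection{Two vertices, lines on both sides}\label{sec:kronecker}

We first prove Theorem~\ref{thm:bound} by hand for $m$ arrows $1\to2$, $e=(1,1)$, $f=(f_1,f_2)$ with $f_1,f_2\ge1$, and $\mu=0$. The general proof follows the same pattern. Now $X=\mathbb P^{f_1}\times\mathbb P^{f_2}$ and $K=\mathbb C^m\otimes\mathcal S_1\otimes\mathcal Q_2^*$, with $\mathcal S_1=\mathcal O(-1)$ a line bundle. So
\[
\Lambda^jK=\mathcal S_1^{\otimes j}\otimes\Lambda^j(\mathbb C^m\otimes\mathcal Q_2^*),
\]
a direct sum of bundles $\mathcal S_1^{\otimes j}\otimes V_\alpha(\mathcal Q_2^*)$ with $\alpha$ a partition of $j$. Moreover $\alpha_1\le m$: a weight of $\Lambda^j(\mathbb C^m\otimes\mathcal Q_2^*)$ is the weight of a wedge of $j$ distinct basis vectors $c_a\otimes\xi_l$, and each $\xi_l$ occurs in at most $m$ of them. Suppose the summand has cohomology in degree $q=q_1+q_2$, with $q_i$ coming from vertex $i$.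

\emph{Vertex $1$.} If $q_1>0$, then $\mathcal O(-j)$ has cohomology in degree $q_1=f_1$, so $j\ge f_1+1$ and $q_1\le j-1$.

\emph{Vertex $2$.} Here $\eta=(-\alpha_{f_2},\dots,-\alpha_1)$, $\kappa=(0)$, and the last entry of $\beta$ is $0$. The earlier entries decrease to $1-\alpha_1$, and $q_2$ is the number of them that are negative. These are distinct integers in $[1-\alpha_1,-1]$, so if $q_2>0$ then $q_2\le\alpha_1-1\le\min(j,m)-1$.

In words, reaching cohomological degree $q_i>0$ at vertex $i$ requires weight at least $q_i+1$ there: one unit per degree and a fee of $1$. The $j$ vectors supply weight at both ends of an arrow, but cost only $j$ in $q-j$. This double supply is the only way to make $q-j$ positive, and it is limited by $\alpha_1\le m$. If neither $q_i$ is positive, then $q-j\le0$; if exactly one is, then $q-j\le-1$; if both are, then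
\[
q-j\le(j-1)+(m-1)-j=m-2.
\]
These bounds are $-\tau_Q(\rho)$ for $\rho=(0,0)$, for $\rho=(1,0)$ or $(0,1)$, and for $\rho=(1,1)$. With Proposition~\ref{prop:criterion} this is Theorem~\ref{thm:bound} in this case.

For $m\ge3$ the last bound is attained: all inequalities become equalities if $j=mf_2$ is the rank of $K$, $f_2=m-1$ and $f_1=j-1=m^2-m-1$. Then $\det K=\mathcal O(-f_1-1)\boxtimes\mathcal O(-f_2-1)=\omega_X$ has cohomology in degree $f_1+f_2=j+m-2$. So for these $f$ the top nonvanishing cohomology of $\mathcal O$ on $Z_{e,f}$ is in degree exactly $m-2$: \emph{as $m$ varies, vanishing fails in every positive degree}.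

\subsection{Counting inversions}

In general several entries of $\kappa_i$ may have to pass several entries of $\eta_i$. The fee then becomes $\rho_i^2$, where $\rho_i$ is the side of the largest square in the diagram of inversions. The following lemma makes this precise; in Section~\ref{sec:kronecker} only $\rho_i=0,1$ occurred.

\begin{lemma}\label{lem:hooks}
Let $U,Y$ be disjoint finite sets of integers, with elements $u_1<u_2<\cdots$ and $y_1>y_2>\cdots$. Let $\rho$ be the largest $i\le\min(|U|,|Y|)$ with $y_i>u_i$, and $\rho=0$ if there is none. Then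
\[
\#\{(u,y)\in U\times Y:\ u<y\}\ \le\ \sum_{i=1}^{\rho}(y_i-u_i).
\]
\end{lemma}

\begin{proof}
Let $T=\{(k,l):u_k<y_l\}$. Lowering $k$ or $l$ lowers $u_k$ or raises $y_l$, so $T$ is closed under lowering indices: it is a Young diagram. In particular $(i,i)\in T$ exactly for $1\le i\le\rho$. If $(k,l)\in T$ and $i=\min(k,l)$, then $(i,i)\in T$, so $i\le\rho$. Thus $T$ is the disjoint union over $i\le\rho$ of the hooks
\[
\{(i,l)\in T:\ l\ge i\}\ \cup\ \{(k,i)\in T:\ k>i\}.
\]
The elements $y_l$ with $l\ge i$, $y_l>u_i$, and the elements $u_k$ with $k>i$, $u_k<y_i$, are integers in the interval $(u_i,y_i]$. They are pairwise distinct because $U\cap Y=\emptyset$. So the $i$-th hook has at most $y_i-u_i$ elements.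
\end{proof}

\subsection{The general case}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
By Proposition~\ref{prop:criterion} it suffices to prove:
\begin{equation}\label{eq:star}
\begin{aligned}
&\text{if }H^q(X,\Lambda^jK\otimes W_\mu)\neq0,\text{ then }q-j\le-\tau_Q(\rho)\\
&\text{for some }\rho\in\mathbb Z_{\ge0}^N\text{ with }\rho_i\le\min(e_i,f_i)\text{ for all }i.
\end{aligned}
\end{equation}
By \eqref{eq:K}, $\Lambda^jK\otimes W_\mu$ is built fiberwise from the $\mathcal S_i$ and $\mathcal Q_i$ by a representation of the reductive group $\prod_i(GL_{e_i}\times GL_{f_i})$, so it splits as this representation does. First, $\Lambda^jK$ is a direct sum of bundles $\bigotimes_iV_{\nu_i}(\mathcal S_i)\otimes V_{\alpha_i}(\mathcal Q_i^*)$ with $\nu_i,\alpha_i$ partitions. Then $\Lambda^jK\otimes W_\mu$ is a direct sum of bundles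
\[
\bigotimes_iV_{\eta_i}(\mathcal Q_i)\otimes V_{\kappa_i}(\mathcal S_i),\qquad V_{\kappa_i}\subset V_{\mu_i''}\otimes V_{\nu_i},\quad V_{\eta_i}\subset V_{\mu_i'}\otimes V_{\alpha_i}^*,
\]
for some such $(\nu,\alpha)$. Fix a summand with $H^q\ne0$. Steps 1 and 2 bound from above the weight available in the first $\rho_i$ positions at each vertex; Step 3 bounds from below the weight needed to reach cohomological degree $q$.

\medskip\noindent\emph{Step 1: each vector is counted at most twice.} Write $s(a)$ and $t(a)$ for the source and target of an arrow $a$. For all $\rho$ with $0\le\rho_i\le\min(e_i,f_i)$ we claim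
\begin{equation}\label{eq:supply}
\sum_i\sum_{k\le\rho_i}(\nu_{i,k}+\alpha_{i,k})\ \le\ j+\sum_{a}\rho_{s(a)}\rho_{t(a)}.
\end{equation}
The fiber of $K$ has a basis of weight vectors indexed by triples $(a,k,l)$ with $k\le e_{s(a)}$ and $l\le f_{t(a)}$: the tensor product of the $k$-th basis vector of $\mathcal S_{s(a)}$ and the $l$-th of $\mathcal Q_{t(a)}^*$. The highest weight $(\nu,\alpha)$ is a weight of $\Lambda^j$ of this space, so it is the sum of the weights of the elements of some $j$-element set $B$ of triples. That is, $\nu_{i,k}$ is the number of triples in $B$ with $s(a)=i$ and second entry $k$, and $\alpha_{i,l}$ is the number of triples in $B$ with $t(a)=i$ and third entry $l$. Hence the left side of \eqref{eq:supply} counts each $(a,k,l)\in B$ once if $k\le\rho_{s(a)}$ and once more if $l\le\rho_{t(a)}$. It is at most $|B|=j$ plus the number of triples that satisfy both conditions, and there are at most $\sum_a\rho_{s(a)}\rho_{t(a)}$ of these.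

\medskip\noindent\emph{Step 2: a dominant twist supplies nothing.} For $0\le r\le\min(e_i,f_i)$ we claim
\begin{equation}\label{eq:twist}
\sum_{k\le r}\kappa_{i,k}-\sum_{l>f_i-r}\eta_{i,l}\ \le\ \sum_{k\le r}(\nu_{i,k}+\alpha_{i,k}).
\end{equation}
Recall two facts. The highest weight of a constituent of $V_\lambda\otimes V_\nu$ is $\lambda$ plus a weight of $V_\nu$. The weights of $V_\nu$ lie in the convex hull of the permutations of $\nu$, so any $r$ coordinates of such a weight sum to at most $\nu_1+\dots+\nu_r$. Hence
\[
\sum_{k\le r}\kappa_{i,k}\le\sum_{k\le r}(\mu_{i,k}''+\nu_{i,k}),\qquad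
\sum_{l>f_i-r}\eta_{i,l}\ge\sum_{l>f_i-r}\mu'_{i,l}-\sum_{k\le r}\alpha_{i,k},
\]
the second because the weights of $V_{\alpha_i}^*$ are the negatives of those of $V_{\alpha_i}$. Now subtract. The terms in $\mu$ contribute a sum of $r$ of the $\mu''_{i,k}$ minus a sum of $r$ of the $\mu'_{i,l}$. This is at most $0$, because $\mu''_{i,k}\le\mu'_{i,l}$ for all $k,l$.

\medskip\noindent\emph{Step 3: the price of cohomological degree.} By K\"unneth and Bott's theorem, $q=\sum_iq_i$, where for each $i$ the entries of $(\eta_i,\kappa_i)+(e_i+f_i-1,\dots,1,0)$ are distinct and $q_i$ is the number of inversions. Fix $i$ and let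
\[
U=\{\eta_{i,l}+e_i+f_i-l:\ 1\le l\le f_i\},\qquad Y=\{\kappa_{i,k}+e_i-k:\ 1\le k\le e_i\}
\]
be the sets of entries of the two blocks. Within each block the entries decrease, so inversions only occur between blocks and $q_i=\#\{(u,y)\in U\times Y:u<y\}$. In the notation of Lemma~\ref{lem:hooks}, $u_k=\eta_{i,f_i+1-k}+e_i+k-1$ and $y_k=\kappa_{i,k}+e_i-k$, so
\[
y_k-u_k=\kappa_{i,k}-\eta_{i,f_i+1-k}-(2k-1).
\]
Let $\rho_i\le\min(e_i,f_i)$ be the number given by the lemma. As $\sum_{k\le\rho_i}(2k-1)=\rho_i^2$, the lemma and \eqref{eq:twist} give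
\[
q_i\ \le\ \sum_{k\le\rho_i}\kappa_{i,k}-\sum_{l>f_i-\rho_i}\eta_{i,l}-\rho_i^2\ \le\ \sum_{k\le\rho_i}(\nu_{i,k}+\alpha_{i,k})-\rho_i^2.
\]
Summing over $i$ and using \eqref{eq:supply} for this $\rho$,
\[
q\ \le\ j+\sum_a\rho_{s(a)}\rho_{t(a)}-\sum_i\rho_i^2\ =\ j-\tau_Q(\rho),
\]
which is \eqref{eq:star}.
\end{proof}

Dominance of $\mu$ was used only at the end of Step 2, and it cannot be dropped: for one vertex without arrows, $e=f=1$ and $(\mu',\mu'')=(0,2)$, the bound is $0$, but $W_\mu=\mathcal O_{\mathbb P^1}(-2)$ has $H^1\ne0$.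

\section{Sharpness}\label{sec:sharp}

In Section~\ref{sec:kronecker} equality was forced by taking the top exterior power of $K$ and asking that it be the canonical bundle. In general this is a system of linear equations in $e$ and $f$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $m=\mathrm{rank}\,K=\sum_{a:i\to j}e_if_j$. On $\mathrm{Gr}(e_i,V_i)$, ignoring the group action, $\det\mathcal Q_i^*\cong\det\mathcal S_i=\mathcal O(-1)$. (If $e_i$ or $f_i$ is $0$, the Grassmannian is a point and this bundle is trivial; what follows remains correct.) By \eqref{eq:K},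
\[
\Lambda^mK=\bigotimes_{a:i\to j}(\det\mathcal S_i)^{f_j}\otimes(\det\mathcal Q_j^*)^{e_i}\cong\mathop{\boxtimes}_i\,\mathcal O\Bigl(-\sum_{i\to j}f_j-\sum_{h\to i}e_h\Bigr),
\]
where the sums run over the arrows leaving and entering $i$. The $i$-th coordinate of $Mf+M^Te=0$ reads
\begin{equation}\label{eq:CY}
e_i+f_i=\sum_{i\to j}f_j+\sum_{h\to i}e_h,
\end{equation}
so $\Lambda^mK\cong\mathop{\boxtimes}_i\mathcal O(-(e_i+f_i))=\omega_X$, and $H^{\dim X}(X,\Lambda^mK)=\mathbb C$. By \eqref{eq:dim},
\[
\dim X-m=e^TMf=-e^TM^Te=-\tau_Q(e)>0.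
\]
For $W=\mathcal O$ the number $D$ of Proposition~\ref{prop:criterion} satisfies $D\ge-\tau_Q(e)$, and $H^D(Z_{e,f},\mathcal O)\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Write $M=\mathbf 1-P$ with $P_{ij}=\#\{i\to j\}$. Since $Q$ is acyclic, $P$ is nilpotent, so $M^{-1}=\sum_{k\ge0}P^k$ is an integer matrix with nonnegative entries. The hypothesis $Ce\le0$ says that $-M^Te\ge Me$, and applying $M^{-1}$ gives
\[
f=M^{-1}(-M^Te)\ \ge\ M^{-1}Me=e\ge0.
\]
Also $\tau_Q(e)=\frac12e^TCe\le0$. By construction $Mf+M^Te=0$, and the computation in (a) used only this equation until the last inequality. So $H^{\dim X}(X,\Lambda^mK)\neq0$ with $m=\mathrm{rank}\,K$ and $\dim X-m=-\tau_Q(e)$, and by Proposition~\ref{prop:criterion} the top nonvanishing degree is at least $-\tau_Q(e)$. By Theorem~\ref{thm:bound} and $\min(e_i,f_i)=e_i$ it is at most the maximum of $-\tau_Q(\rho)$ over $0\le\rho\le e$. It remains to show that this maximum is attained at $\rho=e$, i.e.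
\[
\tau_Q(\rho)\ge\tau_Q(e)\qquad\text{for }0\le\rho\le e.
\]
Write $\rho_i=t_ie_i$ with $t_i\in[0,1]$, taking $t_i=0$ if $e_i=0$. Substituting $t_it_j=\frac12(t_i^2+t_j^2)-\frac12(t_i-t_j)^2$ and using the symmetry of $C$ we get
\begin{align*}
2\tau_Q(\rho)=\sum_{i,j}C_{ij}e_ie_jt_it_j
&=\sum_it_i^2e_i(Ce)_i-\tfrac12\sum_{i\ne j}C_{ij}e_ie_j(t_i-t_j)^2\\
&\ge\sum_it_i^2e_i(Ce)_i\ \ge\ \sum_ie_i(Ce)_i=2\tau_Q(e).
\end{align*}
The first inequality holds because $C_{ij}\le0$ for $i\ne j$, the second because $e_i(Ce)_i\le0$ and $t_i^2\le1$.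
\end{proof}

\begin{remark}
Equation \eqref{eq:CY} has the same geometric meaning as in Remark~\ref{rem:cubic}. Suppose it holds and the general fiber $Z_x$ of $Z_{e,f}\to R$ is nonempty. Since $Z_{e,f}$ is smooth, $Z_x$ is smooth of dimension $\dim Z_{e,f}-\dim R=\dim X-\mathrm{rank}\,K=-\tau_Q(e)$. It is the zero scheme of a section of $K^*$, so by adjunction $\omega_{Z_x}\cong(\omega_X\otimes\det K^*)|_{Z_x}\cong\mathcal O_{Z_x}$. Thus the general quiver Grassmannian, if nonempty, has trivial canonical bundle, and by Serre duality its structure sheaf has nonzero cohomology in degree $\dim Z_x=-\tau_Q(e)$.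
\end{remark}

\section{The dichotomy}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
The two descriptions in (i) agree by the classification of Dynkin and extended Dynkin diagrams \cite[Thm.~4.8]{Kac}.

(i)$\Rightarrow$(ii): if $\tau_Q$ is positive semidefinite, then $-\tau_Q(\rho)\le0$ for all $\rho$, and the bound of Theorem~\ref{thm:bound} is $0$. (ii)$\Rightarrow$(iii): take $\mu=0$.

(iii)$\Rightarrow$(i): suppose $\tau_Q$ is not positive semidefinite. We construct $e$ with $Ce\le0$ and $\tau_Q(e)<0$. As $Q$ has no loops, $C=2\cdot\mathbf 1-\mathrm{Adj}$, where $\mathrm{Adj}$ is the adjacency matrix of the underlying graph, counting multiple edges. Since $C$ has a negative eigenvalue, $\mathrm{Adj}$ has an eigenvalue greater than $2$, so on some connected component its spectral radius $\lambda$ is greater than $2$. By the Perron--Frobenius theorem there is a vector $u$ on that component with positive entries and $\mathrm{Adj}\,u=\lambda u$. So $Cu=(2-\lambda)u$ has only negative entries there. Positivity of $u$ and negativity of $Cu$ are open conditions,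 so $u$ may be replaced by a rational vector, and clearing denominators makes it integral. Extending by $0$ we obtain $e\in\mathbb Z_{\ge0}^N$ with $e>0$ and $Ce<0$ on the component, and $e=Ce=0$ elsewhere. Then $\tau_Q(e)=\frac12e^TCe<0$, and Theorem~\ref{thm:sharp}(b) gives an $f$ with $H^{-\tau_Q(e)}(Z_{e,f},\mathcal O)\neq0$, where $-\tau_Q(e)>0$. This contradicts (iii).
\end{proof}

\section{Examples}

\begin{example}[Theorem~\ref{thm:counter} again]
Three arrows $1\to2$, $e=(1,2)$, $f=(2,1)$: equations \eqref{eq:CY} read $3=3f_2$ and $3=3e_1$, and $\tau_Q(e)=1+4-6=-1$. Here $Ce=(-4,1)$, so part (b) of Theorem~\ref{thm:sharp} does not apply, but part (a) does. Since $\min(e_i,f_i)=1$ for both $i$, the bound of Theorem~\ref{thm:bound} is $-\tau_Q(1,1)=1$, so $1$ is the top nonvanishing degree.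
\end{example}

\begin{example}[Multiple arrows are not the cause]
Take a star with five leaves and arrows leaf $\to$ center, $e=(1,1,1,1,1;3)$ and $f=(1,1,1,1,1;2)$, with the center last. Equations \eqref{eq:CY} read $1+1=2$ at each leaf and $3+2=5$ at the center, and $\tau_Q(e)=5+9-15=-1$. So $H^p(Z_{e,f},\mathcal O)\ne0$ for some $p\ge1$, over a tree.
\end{example}

\begin{example}[Dominant line bundles in Theorem~\ref{thm:counter}]
In the setting of Theorem~\ref{thm:counter}, the $W_\mu$ of rank one with $\mu$ concatenating to a dominant weight are, ignoring the $G$-action, the bundles $\mathcal O(s,t)$ with $s,t\ge0$: the weight $\mu=((b,b),(b'),(c),(c',c'))$ gives $\mathcal O(b-c,b'-c')$. By Proposition~\ref{prop:criterion}, $\pi^*\mathcal O(s,t)$ has higher cohomology if and only if $H^q(\mathbb P^2\times\mathbb P^2,\mathcal O(s-j,t-j))\neq0$ for some $0\le j\le3$ and $q>j$. Only $q\in\{0,2,4\}$ can occur, and $q=0$ is excluded by $q>j$. If $q=2$, one of the twists is at most $-3$; as $s,t\ge0$ this forces $j=3>q$, which is excluded too. If $q=4$, both twists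 are at most $-3$, so $j=3$ and $s=t=0$. So among these line bundles only the trivial one violates vanishing, in accordance with the result for sufficiently dominant $\mu$ quoted in the introduction.
\end{example}

\begin{thebibliography}{9}
\bibitem{slides}
\emph{On Cyclic Quiver Parabolic Kostka-Shoji Polynomials},
\url{http://math.okstate.edu/people/erichmond/AMS-Gainesville-slides/15-Orr-Fall2019-AMS.pdf}.

\bibitem{Kac}
Kac, \emph{Infinite Dimensional Lie Algebras}.

\bibitem{Weyman}
Weyman, \emph{Cohomology of Vector Bundles and Syzygies}.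
\end{thebibliography}

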